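# Hajós constructions in which every join is critical

## 1. Odd cycles from triangles

All graphs are finite and simple. A graph $G$ is **$k$-critical** if $\chi(G)=k$ and every proper subgraph $H$ of $G$ has $\chi(H)<k$. The complete graph $K_k$ is the first example.

Two operations build larger graphs out of copies of $K_k$.

**Conjunction, or Hajós join.** Take vertex-disjoint graphs $G_1,G_2$, an edge $x_1y_1$ of $G_1$ and an edge $x_2y_2$ of $G_2$. Identify $x_1$ and $x_2$ into one vertex $x$, delete the edges $x_1y_1$ and $x_2y_2$, and add the edge $y_1y_2$.

**Coalition.** Identify two non-adjacent vertices, replacing any multiple edges that result by single ones.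

A graph is **Hajós-$k$-constructible** if it can be obtained from copies of $K_k$ by finitely many such steps, each applied to graphs already obtained. The sequence is a **Hajós-$k$-construction**, and the graphs appearing along the way are its **intermediary graphs**. Graphs are taken up to isomorphism, and a graph already obtained may be used again, in disjoint copies.

The case $k=3$ can be settled completely in a few lines.

**Proposition 1.** The 3-critical graphs are exactly the odd cycles, and every odd cycle has a Hajós-3-construction that uses only conjunctions and in which every intermediary graph is 3-critical.

*Proof.* An odd cycle has chromatic number 3, and each of its proper subgraphs lies, up to isolated vertices, in a path, so is 2-colorable. Hence odd cycles are 3-critical. Conversely, a graph of chromatic number 3 is not bipartite, so it contains an odd cycle. If the graph is 3-critical, that cycle is not a proper subgraph, so the graph is the cycle.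

Now join a cycle of length $p$ with a triangle. Deleting one edge from each leaves paths with $p-1$ and $2$ edges that share the end $x$. The new edge $y_1y_2$ closes them into a cycle of length $(p-1)+2+1=p+2$. Starting from $C_3=K_3$ we obtain $C_5,C_7,\dots$, and all graphs met are odd cycles. $\square$

What changes for $k\ge 4$? Two quoted results frame the question.

**Hajós' Theorem.** $\chi(G)\ge k$ if and only if $G$ has a Hajós-$k$-constructible subgraph. In particular every $k$-critical graph has a Hajós-$k$-construction.

**Theorem of Jensen and Royle.** For every $k\ge4$ there is a $k$-critical graph that allows no Hajós-$k$-construction in which all intermediary graphs are $k$-critical. In fact, for each $k\ge 4$ there is a $k$-critical $G$ such that the last step of every Hajós-$k$-construction of $G$ is a coalition applied to a graph that is not $k$-critical.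

So the clean picture of Proposition 1 is lost for every $k\ge4$: a non-critical graph may have to appear, right before a final coalition. What one may still ask is that the non-critical graphs stay away from the conjunctions.

## 2. Critical inputs and outputs at every conjunction

**Definition.** A Hajós-$k$-construction is **conjunction-critical** if at every conjunction step both inputs and the output are $k$-critical. Graphs that occur only as inputs or outputs of coalition steps, and are not used as inputs of a conjunction, are unrestricted.

Here is a small example with $k=4$. Join two copies of $K_4$, on $\{a,p,q,b\}$ and $\{a',r,s,c\}$, along the edges $ab$ and $a'c$, with $a=a'$. The result is a graph $S$ on the seven vertices $a,p,q,b,r,s,c$ with 11 edges: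
$$ap,\ aq,\ pq,\ pb,\ qb;\qquad ar,\ as,\ rs,\ rc,\ sc;\qquad bc .$$
It is 4-critical by Lemma 4 below. Now apply a coalition to $S$. Identifying $p$ with $c$ produces a graph on six vertices containing $K_4$ on $a,p,r,s$; it is not 4-critical. The construction up to this point is still conjunction-critical, but this last graph may not be fed into a conjunction.

The question is Open Problem 21; the source of the problem is "Colorings and Crossings", https://www.ic.unicamp.br/~reltech/2013/13-18.pdf. It asks, for each fixed $k\ge 4$: does every $k$-critical graph have a conjunction-critical Hajós-$k$-construction? The answer is yes for every $k\ge4$, and the proof works for $k\ge3$.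

**Theorem A.** For every $k\ge 3$, every $k$-critical graph has a conjunction-critical Hajós-$k$-construction. Moreover, all intermediary graphs can be taken to have chromatic number exactly $k$.

**Theorem B.** For $k\ge 3$, a graph $B$ has a conjunction-critical Hajós-$k$-construction if and only if $B$ is connected and $\chi(B)\ge k$.

**Theorem C.** For $k\ge3$, a graph $B$ is Hajós-$k$-constructible, with no restriction, if and only if $\chi(B)\ge k$. So the graphs with a conjunction-critical construction are exactly the connected Hajós-$k$-constructible graphs.

By the theorem of Jensen and Royle, "conjunction-critical" in Theorem A cannot be strengthened to "all intermediary graphs critical" for any $k\ge4$.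

From now on $k\ge3$ is fixed, and **coloring** means proper coloring with $k-1$ colors; **colorable** means $(k-1)$-colorable. Let $\mathcal C$ be the class of graphs that have a conjunction-critical construction. Call such a construction **tight** if every graph in it has chromatic number exactly $k$; we carry this along for the second sentence of Theorem A. Clearly $K_k\in\mathcal C$, and $\mathcal C$ is closed under coalition.

## 3. Critical graphs, onto homomorphisms and joins

**Lemma 2.**

(a) A graph with $\chi\ge k$ contains a $k$-critical subgraph.

(b) A $k$-critical graph is connected and has minimum degree at least $k-1$.

(c) If $uv$ is an edge of a $k$-critical graph $H$, then $H-uv$ is colorable, and every coloring of it gives $u$ and $v$ the same color.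

(d) If $\chi(Z)\ge k$, $Z$ has no isolated vertices, and $Z-e$ is colorable for every edge $e$, then $Z$ is $k$-critical.

*Proof.* (a) Take a subgraph $H$ minimal with $\chi(H)\ge k$. Its proper subgraphs have $\chi<k$. Deleting one vertex leaves a graph with $\chi\le k-1$, so $\chi(H)\le k$.

(b) If $H$ is $k$-critical and disconnected, some component has chromatic number $k$ and is a proper subgraph, a contradiction. If a vertex $v$ has degree less than $k-1$, color $H-v$; some color is missing on the neighbors of $v$, so the coloring extends to $H$, a contradiction.

(c) $H-uv$ is a proper subgraph, hence colorable. A coloring with different colors on $u$ and $v$ would color $H$.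

(d) $Z$ has an edge $e$, since $\chi(Z)\ge 3$. Color $Z-e$ and give one end of $e$ a new color; thus $\chi(Z)\le k$. A subgraph of $Z$ containing all edges contains all vertices, as none is isolated. So every proper subgraph misses some edge $e$, lies in $Z-e$, and is colorable. $\square$

Coalitions are best handled through maps. A homomorphism $\varphi:X\to Y$ is **onto** if $\varphi(V(X))=V(Y)$ and $\varphi(E(X))=E(Y)$. For example, wrapping the 6-cycle twice around the triangle is an onto homomorphism $C_6\to K_3$, while the inclusion of a 3-edge path in a 4-cycle is onto on vertices only.

**Lemma 3.** If $\varphi:X\to Y$ is an onto homomorphism, then $Y$ is obtained from $X$ by coalitions, and every graph $W$ occurring on the way satisfies $\chi(X)\le\chi(W)\le\chi(Y)$.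

*Proof.* Induct on $|V(X)|$. If $\varphi$ is injective, it is a bijection on vertices that hits every edge of $Y$, so an isomorphism. Otherwise take $a\ne b$ with $\varphi(a)=\varphi(b)$. They are not adjacent, because $Y$ has no loops. Identify them to get $X'$. The map $\varphi$ induces a homomorphism $X'\to Y$, still onto, and the induction applies. Every $W$ on the way has homomorphisms $X\to W\to Y$. Pulling back a coloring (with any number of colors) along a homomorphism gives a proper coloring, so $\chi(X)\le\chi(W)\le\chi(Y)$. $\square$

Consequently, if $X\in\mathcal C$ and $X\to Y$ is onto, then $Y\in\mathcal C$. If also $X$ has a tight construction and $\chi(Y)=k$, then $Y$ has a tight construction.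

**Lemma 4.** The conjunction $J$ of two $k$-critical graphs $G_1,G_2$ is $k$-critical.

*Proof.* Suppose $c$ colors $J$. Since $c(y_1)\ne c(y_2)$, there is an $i$ with $c(x)\ne c(y_i)$, and then $c$ restricts to a coloring of $G_i$, which is impossible. So $\chi(J)\ge k$.

We check Lemma 2(d). By Lemma 2(b), $x$ keeps at least $k-2\ge1$ edges from each side, $y_1,y_2$ have lost one edge and gained one, and other degrees are unchanged; so no vertex is isolated. For $J-y_1y_2$, color $G_1-x_1y_1$ and $G_2-x_2y_2$ and permute colors so that they agree at $x$. For an edge $e$ of $G_1-x_1y_1$, color $G_1-e$; then $x_1,y_1$ get different colors. Color $G_2-x_2y_2$; by Lemma 2(c), $x_2,y_2$ get the same color. Permute so that the two agree at $x$. Then $c(y_2)=c(x)\ne c(y_1)$, so $J-e$ is properly colored. Edges of $G_2-x_2y_2$ are symmetric. $\square$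

So a conjunction of two $k$-critical members of $\mathcal C$ is always a legal step, and its output is a $k$-critical member of $\mathcal C$. The only danger is a conjunction with a non-critical input.

## 4. The five-spoked wheel by hand

Let $k=4$ and let $W$ be the wheel with hub $h$ and rim $c_0c_1c_2c_3c_4$. It is 4-critical. The rim needs three colors and the hub a fourth. Without the spoke $hc_i$, color the rim so that $c_i$ is the only vertex of color 3, and give $h$ color 3. Without a rim edge, the rest of the rim is a 2-colorable path and $h$ gets color 3. Now use Lemma 2(d).

To build $W$, take the 4-critical graph $S$ of Section 2 and identify $p$ with $r$. These are non-adjacent. The new vertex is adjacent to $a,q,b,s,c$, and the remaining edges are $aq,qb,bc,cs,sa$, a 5-cycle. So $W$ is a coalition of $S$, and $W\in\mathcal C$.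

It is worth reading this backwards. The vertex $c_0$ has the neighbors $h,c_1,c_4$, and these four would form a $K_4$ if $c_1$ and $c_4$ were adjacent. Identify $c_1$ with $c_4$ in $W$: the resulting vertex $w$ together with $h,c_2,c_3$ forms another $K_4$. In $S$ these are the two copies of $K_4$: with $a=c_1$, $q=c_0$, $b=c_4$, $s=c_2$, $c=c_3$, the vertices $p$ and $r$ are two copies of $h$. In the first $K_4$ the missing edge $c_1c_4=ab$ has been deleted, and the second $K_4$, with its vertex $w$ pulled apart into $c_1$ and $c_4$, stands in for it. We return to this in Section 6.

## 5. The classical argument, and where criticality is lost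

The natural first attempt is to run the usual edge-maximal argument for Hajós' Theorem with "critical member of $\mathcal C$" in place of "constructible graph". Suppose some graph on $n$ vertices with $\chi\ge k$ contains no $k$-critical member of $\mathcal C$, and let $G$ be one with the most edges. If non-adjacency (together with equality) were an equivalence relation on $V(G)$, then $G$ would be complete multipartite with at least $k$ classes and would contain $K_k$. So there are vertices $x,y,z$ with $xz\in E(G)$ and $xy,yz\notin E(G)$. By maximality $G+xy$ contains a $k$-critical $A\in\mathcal C$, and $G+yz$ contains a $k$-critical $B\in\mathcal C$; they use the edges $xy$ and $yz$ respectively. Join disjoint copies of $A$ and $B$ at $y$, deleting $xy$ and $yz$ and adding $xz$. By Lemma 4 this is legal. Identifying the two copies of each common vertex, where these are still distinct, gives a subgraph $F$ of $G$ with $F\in\mathcal C$ and $\chi(F)\ge k$.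

This is the point where the argument stops: $F$ need not be critical, so there is no contradiction. Already for $k=3$ take $G$ to be a triangle $xmz$ with a pendant edge $my$. Then $A$ is the triangle $xym$, $B$ is the triangle $yzm$, their join is a 5-cycle, and identifying the two copies of $m$ gives $F=G$, which is not critical. Neither operation deletes edges in a way that would let us pass from $F$ to a critical subgraph. If instead we ask only that $G$ contain a member of $\mathcal C$, then $F$ is good enough, but $A$ and $B$ need not be critical and the join is not allowed.

One may try to repair this by starting from a critical $G$. Then $F=G$ automatically, since $F\subseteq G$ and $\chi(F)\ge k$. But now one must find critical graphs $A\subseteq G+xy$ and $B\subseteq G+yz$ that use the added edges and are already known to lie in $\mathcal C$. Both demands can fail, as the 4-critical graph $S$ shows.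

First, no 4-critical subgraph of $S+pr$ contains $pr$. Such a subgraph would miss some edge $e$ of $S$, since it cannot contain $S$ properly. So it is enough to show that $S-e+pr$ is 3-colorable, that is, that $S-e$ has a 3-coloring with different colors on $p$ and $r$, for every edge $e$. For $e=bc$ give $a,b,c$ color 1, give $p,q$ colors 2, 3 and $r,s$ colors 3, 2. If $e$ lies among $a,p,q,b$, take any 3-coloring of $S-e$. There $r,s$ are adjacent to each other and to both $a$ and $c$, so $a$ and $c$ have the same color and $r,s$ have the other two. As $a,c$ are the only other neighbors of $r,s$, we may swap the colors of $r$ and $s$, and one of the two choices has $r$ different from $p$. If $e$ lies among $a,r,s,c$, exchange the roles of the two halves. (With $x=b$, $y=r$, $z=p$ this is a triple as above: $bp$ is an edge, and $br$, $rp$ are not.)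

Second, when a suitable $A$ does exist it need not be smaller. The graph $A=S+br-ar$ is again a join of two copies of $K_4$: the vertex $b$ is joined to the adjacent pair $p,q$, which is joined to $a$, and to the adjacent pair $c,r$, which is joined to $s$, and $as$ is an edge. So $A$ is a 4-critical subgraph of $S+br$ using $br$, isomorphic to $S$, on the same seven vertices. An induction on vertices or edges does not supply it.

Adding an edge does not shrink the graph. Identifying two vertices does, and this is the route we take.

## 6. A split vertex that acts as an edge

If $u,v$ are non-adjacent in a $k$-critical $G$, then identifying them gives a graph with fewer vertices and $\chi\ge k$, hence a smaller $k$-critical graph $H$. To get back toward $G$ we must pull the identified vertex apart again. The observation that makes this useful is that a critical graph with one vertex pulled apart behaves like an edge: it forbids equal colors at the two halves.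

**Definition (split).** Let $H$ be $k$-critical, $w\in V(H)$, and $N_H(w)=N_u\sqcup N_v$ a partition into disjoint sets. The split graph $H^s$ is obtained from $H-w$ by adding new vertices $u,v$ and joining $u$ to $N_u$ and $v$ to $N_v$.

The edges of $H^s$ are in bijection with those of $H$, and $u,v$ are not adjacent. For instance, split the vertex $w$ of $K_4$ on $\{w,h,c_2,c_3\}$ with $N_u=\{h,c_2\}$ and $N_v=\{c_3\}$. The result is $K_4$ minus an edge, on $\{u,h,c_2,c_3\}$, with a pendant vertex $v$ at $c_3$; this is the piece we saw in the wheel.

Two remarks will be used. In every coloring of $H^s$ the vertices $u$ and $v$ have different colors; otherwise giving $w$ the common color would color $H$. And if $H^s$ is colorable, then $N_u$ and $N_v$ are both non-empty: if, say, $N_v=\emptyset$, then $H^s-v$ is a copy of $H$.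

**Lemma 5.** If $N_v=\{z\}$ is a single vertex, then $H^s$ is colorable.

*Proof.* $H^s$ is $H-wz$, with $w$ renamed $u$, together with a vertex $v$ adjacent only to $z$. Color $H-wz$ and give $v$ a color different from that of $z$; there are $k-1\ge2$ colors. $\square$

Now put the split graph in place of an edge. Let $H_0,H$ be disjoint $k$-critical graphs, $uv\in E(H_0)$, $w\in V(H)$, $N_H(w)=N_u\sqcup N_v$, and
$$Z=(H_0-uv)\cup H^s, \qquad (1)$$
where the two parts share exactly the vertices $u,v$. Note that $uv\notin E(Z)$.

**Lemma 6.** If $H^s$ is colorable, then $Z$ is $k$-critical.

*Proof.*

**Step 1: $Z$ is not colorable.** Let $c$ be a coloring of $Z$. If $c(u)=c(v)$, its restriction to $H^s$ gives a coloring of $H$. If $c(u)\neq c(v)$, its restriction to $H_0-uv$ is a coloring of $H_0$. Both are impossible, so $\chi(Z)\ge k$.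

**Step 2: deleting an edge on the split side makes $Z$ colorable.** Let $e\in E(H^s)$ correspond to $e'\in E(H)$. A coloring of $H-e'$ gives a coloring of $H^s-e$ in which $u$ and $v$ both have the color of $w$. By Lemma 2(c), $H_0-uv$ has a coloring, and $u,v$ have the same color in it. Permute colors so that the two agree on $u,v$. They combine to a coloring of $Z-e$.

**Step 3: deleting an edge on the other side makes $Z$ colorable; here the hypothesis is used.** Let $e\in E(H_0-uv)$. A coloring of $H_0-e$ gives $u,v$ different colors, as $uv$ is still an edge there. By hypothesis $H^s$ has a coloring, and it gives $u,v$ different colors by the first remark above. After a permutation of colors the two agree on $u,v$ and combine to a coloring of $Z-e$.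

**Step 4: no isolated vertices.** This is the last condition of Lemma 2(d). The vertices $u,v$ have degree at least $(k-1)-1\ge1$ in $H_0-uv$. All other vertices have the same degree as in $H_0$ or $H$, at least $k-1$. So $Z$ is $k$-critical. $\square$

The hypothesis cannot be dropped: if $H^s$ is not colorable, it is a proper subgraph of $Z$ with $\chi\ge k$. Observe also that when $N_v=\{z\}$, the graph $Z$ is exactly the conjunction of $H$, with edge $wz$, and $H_0$, with edge $uv$, where $w$ is identified with $u$ and the new edge is $zv$.

## 7. The composed graph is a coalition of repeated joins

When $N_v$ has several vertices, $Z$ is not simply a conjunction, and we must see that it can still be constructed. Performing one conjunction for each vertex of $N_v$, each with its own copy of $H_0$, moves the edges at $w$ over to $v$ one by one, and a coalition then merges the copies.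

**Lemma 7.** Suppose $H^s$ is colorable, and $H_0,H\in\mathcal C$. Then $Z\in\mathcal C$. If $H_0$ and $H$ have tight constructions, so has $Z$.

*Proof.*

**Step 1: move the edges by conjunctions.** As noted in Section 6, $N_v\neq\emptyset$; write $N_v=\{z_1,\dots,z_d\}$. Put $L_0=H$. For $i=1,\dots,d$ take a new copy $H_0^i$ of $H_0$, with $a^i$ denoting the copy of a vertex $a$. Let $L_i$ be the conjunction of $L_{i-1}$ with edge $wz_i$ and $H_0^i$ with edge $u^iv^i$: identify $w$ with $u^i$, delete $wz_i$ and $u^iv^i$, and add $z_iv^i$. The edge $wz_i$ is present in $L_{i-1}$, because only $wz_1,\dots,wz_{i-1}$ have been deleted from $H$. By Lemma 4 and induction on $i$, every $L_i$ is $k$-critical, and every conjunction has $k$-critical inputs from $\mathcal C$. So $L_d\in\mathcal C$.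

**Step 2: find an onto homomorphism $L_d\to Z$.** Define $\pi(w)=u$, $\pi(h)=h$ for $h\in V(H)\setminus\{w\}$, and $\pi(a^i)=a$ for $a\in V(H_0)\setminus\{u\}$. The edges of $L_d$ are of four kinds:

* the edges of $H-w$, which are mapped to themselves;
* the edges $wz$ with $z\in N_u$, mapped to $uz$;
* the edges $z_iv^i$, mapped to $z_iv$;
* the edges of $H_0^i-u^iv^i$, with $u^i=w$, mapped to the corresponding edges of $H_0-uv$.

The first three kinds cover $E(H^s)$ exactly, and the fourth covers $E(H_0-uv)$, since $d\ge1$. All vertices of $Z$ are hit. So $\pi$ is an onto homomorphism.

**Step 3: conclude.** By Lemma 3, $Z$ is obtained from $L_d$ by coalitions, so $Z\in\mathcal C$. All graphs on the way have chromatic number $k$, because $\chi(L_d)=\chi(Z)=k$ by Step 1 and Lemma 6. As the $L_i$ have chromatic number $k$ too, tightness is inherited. $\square$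

## 8. Replacing the missing edges around a vertex: proof of Theorem A

What remains is to choose the pieces so that the hypothesis of Lemma 6 holds and the result folds onto $G$. We start from a $K_k$ placed on a vertex $x$ and $k-1$ of its neighbors. The edges of this $K_k$ that $G$ lacks join vertices with the common neighbor $x$, and this will make the split graphs colorable.

We show by induction on $n=|V(G)|$ that every $k$-critical $G$ is in $\mathcal C$, with a tight construction. If $G$ contains $K_k$, then $G=K_k$ by criticality and there is nothing to do. This includes $n=k$: a graph on $k$ vertices with two non-adjacent vertices is colorable. So let $G\ne K_k$, and assume the claim for all $k$-critical graphs with fewer than $n$ vertices.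

**Step 1: choose the vertices.** By Lemma 2(b), there are a vertex $x$ and distinct neighbors $v_1,\dots,v_{k-1}$ of $x$. Let $P_1,\dots,P_m$ be the pairs $\{v_i,v_j\}$ that are non-adjacent in $G$.

**Step 2: for each missing pair, find a smaller critical graph.** Fix $t$, and write $P_t=\{u,v\}$. Let $G_t$ be obtained from $G$ by identifying $u$ and $v$ into $w$. A coloring of $G_t$ would give one of $G$, so $\chi(G_t)\ge k$, and $G_t$ contains a $k$-critical subgraph $H_t$. Since $|V(H_t)|\le n-1$, the induction hypothesis gives $H_t\in\mathcal C$, with a tight construction. Moreover $w\in V(H_t)$; otherwise $H_t\subseteq G-u$, contradicting the criticality of $G$.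

**Step 3: split $H_t$ inside $G$, and check that the split graph is colorable.** Each $z\in N_{H_t}(w)$ is adjacent in $G$ to $u$ or to $v$. So we can choose a partition $N_{H_t}(w)=N_u\sqcup N_v$ with $N_u\subseteq N_G(u)$ and $N_v\subseteq N_G(v)$. The corresponding split graph $H_t^s$, with the two new vertices being $u$ and $v$, is then a subgraph of $G$. It is a proper subgraph: both $xu$ and $xv$ are edges of $G$, but $x$ lies in at most one of the disjoint sets $N_u,N_v$, so $H_t^s$ misses $xu$ or $xv$. Since $G$ is $k$-critical, $H_t^s$ is colorable.

**Step 4: replace the missing pairs, one at a time.** Let $Z_0=K_k$ with vertex set $\{x,v_1,\dots,v_{k-1}\}$. For $t=1,\dots,m$ let $Z_t$ be the graph (1) with $H_0=Z_{t-1}$, $uv=P_t$, $H$ a fresh disjoint copy of $H_t$, and the partition of Step 3. The edge $P_t$ is present in $Z_{t-1}$, since earlier replacements deleted only $P_1,\dots,P_{t-1}$. By Step 3 and Lemmas 6 and 7, inductively each $Z_t$ is $k$-critical and in $\mathcal C$, with a tight construction. Put $Z=Z_m$.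

**Step 5: map $Z$ to $G$.** Define $\varphi:V(Z)\to V(G)$ as the identity on $x,v_1,\dots,v_{k-1}$ and as the natural inclusion $V(H_t)\setminus\{w\}\to V(G)$ on the fresh copy of $H_t$, for each $t$. We check that edges go to edges of $G$. The edges of $Z$ remaining from $K_k$ are the $xv_i$ and those $v_iv_j$ that are edges of $G$, since all $P_t$ have been deleted. The other edges belong to copies of the graphs $H_t^s$, and map to edges of $H_t^s\subseteq G$. So $\varphi$ is a homomorphism.

**Step 6: $\varphi$ is onto because $G$ is critical.** Consider the subgraph of $G$ with vertex set $\varphi(V(Z))$ and edge set $\varphi(E(Z))$. It is not colorable, since a coloring would pull back to $Z$. As every proper subgraph of $G$ is colorable, this subgraph is $G$, so $\varphi$ is onto. By Lemma 3, $G$ is obtained from $Z$ by coalitions, so $G\in\mathcal C$. Since $\chi(Z)=\chi(G)=k$, the construction is tight. This proves Theorem A. $\blacksquare$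

Let us test the proof on the two examples we know. For $k=3$ and $G=C_n$ with $n\ge5$ odd, there is one missing pair, the two neighbors $v_1,v_2$ of $x$. Identifying them gives $C_{n-2}$ with a pendant edge $wx$, so $H_1=C_{n-2}$. Its split graph is a path of length $n-2$ from $v_1$ to $v_2$, and $Z$ consists of this path and $v_1xv_2$: it is $C_n$ itself. This is the construction of Proposition 1. For the wheel $W$ with $x=c_0$, the only missing pair is $\{c_1,c_4\}$, and we may take $H_1=K_4$ on $w,h,c_2,c_3$ with $N_{c_1}=\{h,c_2\}$ and $N_{c_4}=\{c_3\}$. Then $Z$ is the graph $S$, and $\varphi$ merges the two copies of $h$, as in Section 4.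

## 9. All connected graphs: proof of Theorem B

Only $k$-critical graphs were built so far. Since final coalitions are free, we ask which graphs are onto images of $k$-critical ones.

**Step 1: the conditions are necessary.** In a conjunction-critical construction every graph is $K_k$, or the output of a conjunction and hence $k$-critical, or a coalition of an earlier graph. A $k$-critical graph is connected with $\chi=k$. A coalition preserves connectedness, and it does not decrease $\chi$, because the identification is a homomorphism. So every graph in $\mathcal C$ is connected with $\chi\ge k$.

For the converse let $B$ be connected with $\chi(B)\ge k$. It is enough to find a $k$-critical $H$ with an onto homomorphism $H\to B$: then $H\in\mathcal C$ by Theorem A, and $B\in\mathcal C$ by Lemma 3. We start with a $k$-critical subgraph of $B$ and its inclusion map, and enlarge the set of covered edges one edge at a time. So suppose $H$ is $k$-critical and $\varphi:H\to B$ is a homomorphism.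

**Step 2: find an uncovered edge that touches the image.** If $\varphi(E(H))=E(B)$, then $\varphi$ is onto, because $B$ is connected with at least two vertices and so each vertex lies on an edge. Otherwise there is an edge $ab\in E(B)\setminus\varphi(E(H))$ with $a\in\varphi(V(H))$. Indeed, take an uncovered edge. If it has an end in $\varphi(V(H))$, use it. If not, then $\varphi(V(H))$ is a non-empty proper subset of $V(B)$, and since $B$ is connected some edge leaves it; that edge has an end outside $\varphi(V(H))$, so it is uncovered.

**Step 3: build a critical graph that can reach $ab$ as well.** We want copies of $K_k$-edges that can be collapsed onto the single vertex $a$; a split copy of $H$ does this, since both halves may go to $a$. Choose $h\in V(H)$ with $\varphi(h)=a$, and a neighbor $z$ of $h$. Let $H^s$ be $H$ with $h$ split into $u,v$, where $N_u=N_H(h)\setminus\{z\}$ and $N_v=\{z\}$. By Lemma 5 it is colorable. Start from $K_k$ on $q_1,\dots,q_k$. For the pairs $2\le i<j\le k$, one after another, replace the edge $q_iq_j$ by a fresh copy of $H^s$ with $u=q_i$ and $v=q_j$. Each edge is still present when its turn comes, so Lemma 6 applies each time. The final graph $H'$ is $k$-critical.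

**Step 4: extend the map.** Map $q_1\mapsto b$, map $q_i\mapsto a$ for $i\ge2$, and map every other vertex of a copy of $H^s$ by $\varphi$. The edges $q_1q_i$ go to $ab$. In each copy of $H^s$, the edges at $u$ and $v$ correspond to the edges of $H$ at $h$, and $u,v$ go to $a=\varphi(h)$; so the edges of the copy are mapped onto exactly $\varphi(E(H))$. No edge $q_iq_j$ with $i,j\ge2$ remains. Since $k\ge3$, there is at least one copy. Hence $H'\to B$ is a homomorphism with edge image $\varphi(E(H))\cup\{ab\}$.

**Step 5: iterate.** Each round covers one more edge of $B$, so after finitely many rounds all of $E(B)$ is covered, and by Step 2 the map is onto. This proves Theorem B. $\blacksquare$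

If $\chi(B)=k$, then all intermediary graphs can again be taken to have chromatic number $k$: use a tight construction of $H$ from Theorem A, and the bounds of Lemma 3 with $\chi(H)=\chi(B)=k$.

## 10. Disconnected graphs: proof of Theorem C

With unrestricted conjunctions, connectedness is no longer forced: a conjunction can use an edge whose deletion disconnects the graph. For example, joining two graphs along pendant edges, identifying their vertices of degree 1, isolates the identified vertex.

**Step 1: $\chi\ge k$ is necessary.** $K_k$ has $\chi=k$, and coalitions do not decrease $\chi$. Let $G_1,G_2$ have $\chi\ge k$, and suppose their conjunction has a coloring $c$. As $c(y_1)\ne c(y_2)$, we have $c(x)\neq c(y_i)$ for some $i$, and then $c$ colors $G_i$, a contradiction. So all constructible graphs have $\chi\ge k$.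

**Step 2: set up an induction on the number $r$ of components.** Let $\chi(B)\ge k$. If $r=1$, Theorem B applies. Let $r\ge2$, and assume that graphs with $r-1$ components and $\chi\ge k$ are constructible. Let $B_1$ be a component with $\chi(B_1)\ge k$, let $Y$ be another component, and put $B'=B-V(Y)$. Choose an edge $bb'\in E(B_1)$. We attach $Y$ to $B_1$ by an edge, which saves a component, and use a conjunction to remove that edge again.

**Step 3: the case that $Y$ has an edge $yy'$.** Let $X_1=B+by$, and let $X_2$ be $B'$ plus a new vertex $q$ adjacent only to $b$. Both have $r-1$ components, and both contain $B_1$, so $\chi\ge k$; hence both are constructible. Take the conjunction of disjoint copies with $x_1=b$, $y_1=y$, $x_2=b$, $y_2=q$. The edges $by$ and $bq$ are deleted and $yq$ is added. The result consists of two copies of $B'$ sharing $b$, together with $Y$ plus a vertex $q$ adjacent only to $y$. Map both copies of $B'$ identically to $B'$, map $Y$ identically to $Y$, and $q\mapsto y'$. The edge $yq$ goes to $yy'$, so this is an onto homomorphism to $B$. By Lemma 3, $B$ is constructible.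

**Step 4: the case that $Y$ is a single vertex $y$.** As $Y$ is a component, this is the only case left. Let $X_1=B+yb$ and $X_2=B+yb'$. Both have $r-1$ components and $\chi\ge k$, so both are constructible. Take the conjunction with $x_1=x_2=y$, $y_1=b$, $y_2=b'$. It consists of the isolated vertex $y$ and two disjoint copies of $B'$, joined by an edge from $b$ in the first copy to $b'$ in the second. Map $y$ to itself and both copies identically to $B'$. The extra edge goes to $bb'\in E(B')$. So this is an onto homomorphism to $B$, and by Lemma 3, $B$ is constructible.

This completes the induction. Comparing with Theorem B, the graphs with a conjunction-critical construction are exactly the connected Hajós-$k$-constructible graphs, which proves Theorem C. $\blacksquare$
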